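\title{Lebesgue measure as the hitting measure of a random walk on the mapping class group}

\begin{abstract}
Let $S$ be a closed orientable surface of genus $g\ge 2$. We construct a probability measure of full support on the mapping class group of $S$ whose random walk has a hitting measure on the space of projective measured foliations in the Lebesgue class. The hitting measure can be prescribed exactly: it can be the normalized Thurston measure $\nu$ seen from a point of Teichm\"uller space, or any probability measure with a positive continuous density with respect to $\nu$, and the mapping class group can be replaced by a subgroup of finite index. The proof writes the constant function $1$ as a positive combination of the densities $d\gamma_*\nu/d\nu$ by a greedy algorithm. The main estimate is a uniform bound for suitable finite sums of these densities; it comes from Minsky's inequality and from recurrence of the Teichm\"uller flow to a neighborhood of a uniquely ergodic foliation.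
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $S$ be a closed orientable surface of genus $g\ge2$, let $\Gamma=\mathrm{Mod}(S)$ be its mapping class group and $\mathcal T$ its Teichm\"uller space. The Thurston boundary of $\mathcal T$ is the space $\mathrm{PMF}$ of projective measured foliations on $S$. There are two natural ways to speak of a random point of $\mathrm{PMF}$.

The first is geometric. The piecewise-linear structure of $\mathrm{PMF}$ determines a measure class, the \emph{Lebesgue class}. Equivalently, a Borel set $A\subset \mathrm{PMF}$ is null exactly when the cone over $A$ in the space $\mathrm{MF}$ of measured foliations is null for the Thurston measure $\mu_{\mathrm{Th}}$.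

The second is dynamical. Call a subgroup of $\Gamma$ \emph{non-elementary} if it contains two pseudo-Anosov elements with disjoint fixed point sets in $\mathrm{PMF}$. Let $\mu$ be a probability measure on $\Gamma$ whose support generates a non-elementary subgroup, let $\gamma_1,\gamma_2,\dots$ be independent with law $\mu$, and put $w_n=\gamma_1\gamma_2\cdots\gamma_n$. Fix $X\in\mathcal T$. Kaimanovich and Masur \cite{KM} proved that $w_nX$ converges almost surely to a point of $\mathrm{PMF}$. The law of the limit point is the \emph{hitting measure} (or harmonic measure) of the walk. We ask whether the two notions can agree.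

\begin{quote}
\emph{Is there a probability measure $\mu$ on $\Gamma$, with support generating a non-elementary subgroup, whose hitting measure is equivalent to (mutually absolutely continuous with) the Lebesgue class on $\mathrm{PMF}$?}
\end{quote}

This is Question 2.8 of \cite{RS}, where it is described as open for general measures. The first examples point to a negative answer: Gadre, Maher and Tiozzo \cite{GMT} proved that the hitting measure is singular with respect to the Lebesgue class whenever $\mu$ has finite first moment for a word metric on $\Gamma$, and this covers every finitely supported $\mu$. Without a moment condition the answer is positive, for every genus $g\ge2$. In the statements, $[F]\in\mathrm{PMF}$ is the class of $F\in\mathrm{MF}$ and $\mathrm{Ext}_X(F)$ is the extremal length of $F$ on $X$, recalled in Section~\ref{sec:background}.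

\begin{theorem}\label{thm:A}
Fix $X\in\mathcal T$ and let $\nu$ be the probability measure in the Lebesgue class given by
\[
\nu(A)=\frac{\mu_{\mathrm{Th}}\{F:\ [F]\in A,\ \mathrm{Ext}_X(F)\le 1\}}{\mu_{\mathrm{Th}}\{F:\ \mathrm{Ext}_X(F)\le 1\}} .
\]
There is a probability measure $\mu$ on $\Gamma$ with $\mu(\gamma)>0$ for all $\gamma\in\Gamma$ whose hitting measure is exactly $\nu$.
\end{theorem}

For each $\gamma\in\Gamma$ the density $d\gamma_*\nu/d\nu$ has a continuous version, which we denote by $P_\gamma$ and compute in \eqref{eq:density}.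

\begin{theorem}\label{thm:B}
Let $X$, $\nu$ and $P_\gamma$ be as above.
\begin{enumerate}
\item[(1)] For every probability measure $\theta=\rho\,\nu$ with $\rho:\mathrm{PMF}\to(0,\infty)$ continuous, there is a probability measure $\mu$ on $\Gamma$ with $\mu(\gamma)>0$ for all $\gamma\in\Gamma$ whose hitting measure is $\theta$.
\item[(2)] For every such $\theta$ and every subgroup $\Gamma'<\Gamma$ of finite index, there is a probability measure $\mu'$ on $\Gamma'$ with $\mu'(\gamma)>0$ for all $\gamma\in\Gamma'$ whose hitting measure is $\theta$.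
\item[(3)] Every continuous $\varphi>0$ on $\mathrm{PMF}$ can be written $\varphi=\sum_\gamma a_\gamma P_\gamma$ $\nu$-almost everywhere, with $a_\gamma\ge0$ and with all partial sums $\le\varphi$ everywhere.
\item[(4)] (Sharp minimum principle.) If $\lambda$ is a finite Borel measure on $\mathrm{PMF}$ with $\int P_\gamma\,d\lambda\ge1$ for all $\gamma\in\Gamma$, then $\lambda\ge\nu$. The constant is sharp, as $\lambda=\nu$ shows.
\end{enumerate}
\end{theorem}

By \cite{GMT}, all the measures $\mu$ and $\mu'$ in these theorems have infinite first moment in the word metric.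

The starting point is that the random walk can be removed from the problem. The hitting measure is the unique probability measure on $\mathrm{PMF}$ that is $\mu$-stationary \cite{KM}, so $\nu$ is the hitting measure as soon as $\sum_\gamma\mu(\gamma)\gamma_*\nu=\nu$, that is,
\begin{equation}\label{eq:stationary}
\sum_{\gamma\in\Gamma}\mu(\gamma)\,P_\gamma=1\qquad \nu\text{-almost everywhere}.
\end{equation}
This is a linear equation in countably many nonnegative unknowns. Each $P_\gamma$ has integral $1$, and when $\gamma X$ lies far out near a Teichm\"uller ray from $X$, the function $P_\gamma$ is small away from the foliations that almost miss the direction of the ray. One may therefore hope that the $P_\gamma$ behave like an approximate identity, and that many narrow spikes can be stacked under the graph of any positive continuous function $\varphi$ so as to fill a fixed proportion of the area. Repeating this with what remains of $\varphi$ solves \eqref{eq:stationary}. Each repetition uses group elements as far from $X$ as the remainder requires, and the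 proof keeps no control of that distance.

Section~\ref{sec:background} collects the standard facts. Section~\ref{sec:greedy} states the single approximation step, Proposition~\ref{prop:key}, and derives both theorems from it. Section~\ref{sec:torus} proves the analogue of that step by hand in the hyperbolic plane and isolates what breaks in genus $g\ge2$. Sections~\ref{sec:good}--\ref{sec:proofkey} prove Proposition~\ref{prop:key}.

\section{Foliations, extremal length and the kernels}\label{sec:background}

Throughout, $h=6g-6$ and $d$ is the Teichm\"uller metric on $\mathcal T$. The group $\Gamma$ is countable and non-elementary, and it acts properly discontinuously on $\mathcal T$ by isometries: for each $D$ only finitely many $\gamma$ satisfy $d(X,\gamma X)\le D$. (For $g=2$ the action has a finite kernel, which affects nothing below.)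

\subsection{Definitions}
A \emph{curve} is an isotopy class of essential simple closed curves on $S$, and $i(\alpha,\beta)$ is the least number of intersection points of representatives. A \emph{measured foliation} is a singular foliation with a transverse invariant measure, up to isotopy and Whitehead moves. It is determined by the numbers $i(F,\alpha)$, the least transverse measure of a representative of $\alpha$, and these numbers define the topology of the space $\mathrm{MF}$ of nonzero measured foliations. Weighted curves $c\alpha$, $c>0$, form a dense subset of $\mathrm{MF}$. The space $\mathrm{MF}$ is a piecewise-linear manifold of dimension $h$, and $\mathrm{PMF}=\mathrm{MF}/\mathbb R_{>0}$.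

For $Y\in\mathcal T$ and a curve $\alpha$, the \emph{extremal length} $\mathrm{Ext}_Y(\alpha)$ is the supremum of $\ell_\sigma(\alpha)^2/\mathrm{Area}(\sigma)$ over conformal metrics $\sigma$ on $Y$, where $\ell_\sigma(\alpha)$ is the infimum of the $\sigma$-lengths of representatives. One sets $\mathrm{Ext}_Y(c\alpha)=c^2\mathrm{Ext}_Y(\alpha)$ and extends by continuity to $\mathrm{MF}$.

A nonzero holomorphic quadratic differential $q$ on $Y$ equals $dz^2$ in local coordinates $z=x+iy$ away from its zeros. Its \emph{vertical foliation} $V(q)$ has leaves $x=\mathrm{const}$ and transverse measure $|dx|$, its \emph{horizontal foliation} $H(q)$ has leaves $y=\mathrm{const}$ and transverse measure $|dy|$, and $\|q\|=\int|q|$ is its area. Scaling $q$ by $s>0$ scales $V(q)$ and $H(q)$ by $\sqrt s$. Let $Q\mathcal T$ be the space of all such $q$, let $\pi:Q\mathcal T\to\mathcal T$ be the projection and $Q^1\mathcal T=\{\|q\|=1\}$. The maps $\pi$, $V$, $H$ are $\Gamma$-equivariant. The \emph{Teichm\"uller flow} $g_t$ replaces the coordinates $x+iy$ by $e^tx+ie^{-t}y$;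 it commutes with $\Gamma$.

A pair $(F,G)\in\mathrm{MF}^2$ \emph{fills} if $i(F,E)+i(G,E)>0$ for all $E\in\mathrm{MF}$; the set of filling pairs is $\mathcal F$. We call $F\in\mathrm{MF}$ \emph{UE} if
\[
E\in\mathrm{MF},\ i(E,F)=0\ \Longrightarrow\ E\in\mathbb R_{>0}F .
\]
The letters stand for ``uniquely ergodic'', but only the displayed property is meant and used. A curve is never UE, since for $g\ge2$ it is disjoint from some other curve.

\subsection{Standard facts}
\begin{itemize}
\item[(F1)] The function $i$ extends to a continuous function on $(\mathrm{MF}\cup\{0\})^2$, homogeneous of degree $1$ in each variable and $\Gamma$-invariant. The space $\mathrm{PMF}$ is compact. The Thurston measure $\mu_{\mathrm{Th}}$ on $\mathrm{MF}$ is Radon, $\Gamma$-invariant, of full support, and $\mu_{\mathrm{Th}}(sA)=s^h\mu_{\mathrm{Th}}(A)$.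
\item[(F2)] (Kerckhoff \cite{Ker}.) $\mathrm{Ext}_Y(F)$ is positive and continuous on $\mathcal T\times\mathrm{MF}$, homogeneous of degree $2$ in $F$, $\mathrm{Ext}_{\gamma Y}(\gamma F)=\mathrm{Ext}_Y(F)$, and $d(Y,Z)=\frac12\log\sup_F\mathrm{Ext}_Z(F)/\mathrm{Ext}_Y(F)$. In particular $\mathrm{Ext}_Z\le e^{2d(Y,Z)}\mathrm{Ext}_Y$.
\item[(F3)] (Hubbard--Masur \cite{HM}; Kerckhoff \cite{Ker}.) For $Y\in\mathcal T$ and $F\in\mathrm{MF}$ there is a unique quadratic differential $q(Y,F)$ on $Y$ with vertical foliation $F$, and it depends continuously on $(Y,F)$. The foliations $V(q),H(q)$ depend continuously on $q$, and if $\pi(q)=Y$ then $\mathrm{Ext}_Y(V(q))=\mathrm{Ext}_Y(H(q))=\|q\|=i(V(q),H(q))$.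
\item[(F4)] (Gardiner--Masur \cite{GM}.) The map $q\mapsto(V(q),H(q))$ is a bijection from $Q\mathcal T$ onto $\mathcal F$.
\item[(F5)] $(V,H)(g_tq)=(e^tV(q),e^{-t}H(q))$, the flow preserves area, and $d(\pi(q),\pi(g_tq))=|t|$.
\item[(F6)] (Minsky \cite{Min}.) $i(F,G)^2\le\mathrm{Ext}_Y(F)\,\mathrm{Ext}_Y(G)$ for all $Y\in\mathcal T$ and $F,G\in\mathrm{MF}$.
\item[(F7)] (Masur \cite{Mas}, Veech \cite{Vee}, with Rees \cite{Ree}.) $\mu_{\mathrm{Th}}$-almost every $F$ is UE.
\item[(F8)] (Masur \cite{Mas}, Veech \cite{Vee}.) Transport $\mu_{\mathrm{Th}}\times\mu_{\mathrm{Th}}$ from $\mathcal F$ to $Q\mathcal T$ and define $m$ on $Q^1\mathcal T$ by $m(A)=(\mu_{\mathrm{Th}}\times\mu_{\mathrm{Th}})\{sq:q\in A,\ 0<s\le1\}$. Up to scale, $m$ is the Masur--Veech measure. It is invariant under $\Gamma$ and $g_t$, and it induces a finite $g_t$-ergodic measure on $Q^1\mathcal T/\Gamma$; let $\bar m$ be its normalization to a probability measure.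
\item[(F9)] (Kaimanovich--Masur \cite[Theorem 2.2.4]{KM}.) If the support of $\mu$ generates a non-elementary subgroup, there is a unique probability measure $\theta$ on $\mathrm{PMF}$ that is \emph{$\mu$-stationary}, meaning $\theta=\sum_\gamma\mu(\gamma)\gamma_*\theta$, and it is the hitting measure. No moment condition is required.
\end{itemize}

For a $\Gamma$-invariant Borel set $B\subset Q^1\mathcal T$ we write $\bar m(B)$ for the measure of its quotient; it vanishes exactly when $m(B)=0$. Birkhoff's theorem and (F8) give, for $m$-almost every $q$, that the proportion of times $t\in[0,T]$ with $g_tq\in B$ tends to $\bar m(B)$ as $T\to\infty$, and the same holds for $g_{-t}q$.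

\subsection{The section $\Sigma$ and the kernels}
Fix $X\in\mathcal T$ and put $\Sigma=\{F\in\mathrm{MF}:\mathrm{Ext}_X(F)=1\}$. The map $[F]\mapsto F/\mathrm{Ext}_X(F)^{1/2}$ identifies $\mathrm{PMF}$ with $\Sigma$, and we regard functions and measures on $\mathrm{PMF}$ as living on $\Sigma$. (For $\xi\in\Sigma$, the symbol $\gamma\xi$ denotes the foliation in $\mathrm{MF}$, which need not lie in $\Sigma$.) We use the following consequences repeatedly. The set $\Sigma$ is compact and metrizable, and distinct elements of $\Sigma$ are not proportional. The set $\{\mathrm{Ext}_X\le C\}\cup\{0\}$ is compact, being the image of $[0,\sqrt C]\times\Sigma$. By (F6), $i\le1$ on $\Sigma\times\Sigma$. The set $\mathcal F$ is open, because it is the set where the continuous function $(F,G)\mapsto\min_{E\in\Sigma}\,(i(F,E)+i(G,E))$ is positive. Hence the map in (F4) is a continuous bijection between manifolds of dimension $2h$, and it is a homeomorphism by invariance of domain.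

For $Y\in\mathcal T$ let $v(Y)=\mu_{\mathrm{Th}}\{\mathrm{Ext}_Y\le1\}$. It is positive by full support. It is finite, since $\{\mathrm{Ext}_Y\le 1\}$ is the union of the sets $2^{-k}\{\frac14\le\mathrm{Ext}_Y\le1\}$, $k\ge0$, whose measures form a geometric series. By invariance $v(\gamma Y)=v(Y)$, and since $\{\mathrm{Ext}_Y\le1\}\subset e^{d(Y,Z)}\{\mathrm{Ext}_Z\le1\}$ by (F2),
\begin{equation}\label{eq:v}
v(Y)\le e^{h\,d(Y,Z)}v(Z).
\end{equation}
Write $F=s\xi$ with $s>0$, $\xi\in\Sigma$. By scaling, $\mu_{\mathrm{Th}}\{s\xi:s\le a,\ \xi\in A\}=a^hv(X)\nu(A)$, so in these polar coordinates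
\begin{equation}\label{eq:polar}
\mu_{\mathrm{Th}}=v(X)\,hs^{h-1}\,ds\,d\nu(\xi).
\end{equation}
In particular $\nu(A)=0$ exactly when the cone over $A$ is $\mu_{\mathrm{Th}}$-null, so $\nu$ is in the Lebesgue class, and $\nu$ has full support. Define the \emph{kernel} of $Y\in\mathcal T$ by
\[
P_Y(\xi)=\mathrm{Ext}_Y(\xi)^{-h/2},\qquad \xi\in\Sigma .
\]
The condition $\mathrm{Ext}_Y(s\xi)\le1$ reads $s\le\mathrm{Ext}_Y(\xi)^{-1/2}$, so \eqref{eq:polar} gives $\mu_{\mathrm{Th}}\{\mathrm{Ext}_Y\le1,\ [F]\in A\}=v(X)\int_AP_Y\,d\nu$. Take first $A=\mathrm{PMF}$. Then take $Y=\gamma X$ and note that, substituting $\gamma^{-1}F$ for $F$,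
\[
v(X)\,\gamma_*\nu(A)=\mu_{\mathrm{Th}}\{[F]\in\gamma^{-1}A,\ \mathrm{Ext}_X(F)\le1\}=\mu_{\mathrm{Th}}\{[F]\in A,\ \mathrm{Ext}_{\gamma X}(F)\le1\}.
\]
We obtain
\begin{equation}\label{eq:density}
\int P_Y\,d\nu=\frac{v(Y)}{v(X)},\qquad \gamma_*\nu=P_{\gamma X}\,\nu .
\end{equation}
So $P_\gamma=P_{\gamma X}$ is a continuous positive version of $d\gamma_*\nu/d\nu$, the only continuous one because $\nu$ has full support, and $\int P_\gamma\,d\nu=1$.

\subsection{Rays from $X$}
For $\xi\in\Sigma$ let $q_\xi=q(X,\xi)$. By (F3), $q_\xi$ has area $1$, the foliation $H_\xi=H(q_\xi)$ lies in $\Sigma$, and $i(\xi,H_\xi)=1$. The \emph{ray} in direction $\xi$ is $X_t(\xi)=\pi(g_tq_\xi)$, $t\ge0$. The map $(\xi,t)\mapsto X_t(\xi)$ is continuous, $X_0(\xi)=X$, and $d(X_s(\xi),X_t(\xi))=|s-t|$. The differential $g_tq_\xi$ has area $1$ and corresponds to the pair $(e^t\xi,e^{-t}H_\xi)$, so (F3) gives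
\begin{equation}\label{eq:ray}
\mathrm{Ext}_{X_t(\xi)}(\xi)=e^{-2t},\qquad \mathrm{Ext}_{X_t(\xi)}(H_\xi)=e^{2t}.
\end{equation}
An upper bound for a kernel is a lower bound for extremal length, and we have two of those: (F2) and Minsky's inequality. For $t\ge0$ and $s\in[0,1]$ put
\[
M_t(s)=\min\big(e^{ht},\,e^{-ht}s^{-h}\big),\qquad M_t(0)=e^{ht}.
\]
The two expressions agree at $s=e^{-2t}$.

\begin{lemma}\label{lem:kernel}
If $\xi,\eta\in\Sigma$, $t\ge0$ and $d(Y,X_t(\xi))\le r$, then $P_Y(\eta)\le e^{hr}M_t(i(\eta,\xi))$.
\end{lemma}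

\begin{proof}
By (F2), $\mathrm{Ext}_{X_t(\xi)}(\eta)\ge e^{-2t}\mathrm{Ext}_X(\eta)=e^{-2t}$. By (F6) and \eqref{eq:ray}, $\mathrm{Ext}_{X_t(\xi)}(\eta)\ge i(\eta,\xi)^2/\mathrm{Ext}_{X_t(\xi)}(\xi)=e^{2t}i(\eta,\xi)^2$. Raising to the power $-h/2$ gives $P_{X_t(\xi)}(\eta)\le M_t(i(\eta,\xi))$. Finally $\mathrm{Ext}_Y\ge e^{-2r}\mathrm{Ext}_{X_t(\xi)}$, so $P_Y\le e^{hr}P_{X_t(\xi)}$.
\end{proof}

\section{Reduction to one approximation step}\label{sec:greedy}

All the geometry of the paper goes into the following statement.

\begin{proposition}\label{prop:key}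
There is $\kappa_0\in(0,1)$ such that for every continuous $\varphi:\Sigma\to(0,\infty)$ there are $a_\gamma\ge0$, finitely many of them nonzero, such that $\psi=\sum_\gamma a_\gamma P_\gamma$ satisfies
\[
\psi\le\varphi\ \text{ everywhere on }\Sigma,\qquad \int\psi\,d\nu=\sum_\gamma a_\gamma\ge\kappa_0\int\varphi\,d\nu .
\]
\end{proposition}

The point is that $\kappa_0$ does not depend on $\varphi$, however much $\varphi$ oscillates. Nothing would be gained by asking for $\psi\le\varphi$ only almost everywhere: both sides are continuous and $\nu$ has full support, so the inequality would hold at every point anyway, including at the classes of curves. Iteration turns the proposition into an exact representation.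

\begin{lemma}[Greedy algorithm]\label{lem:greedy}
Let $(p_\gamma)_{\gamma\in\Gamma}$ be continuous positive functions on $\Sigma$ with $\int p_\gamma\,d\nu=1$. Suppose there is $\kappa\in(0,1)$ such that every continuous $\varphi>0$ admits a finite nonnegative combination $\psi$ of the $p_\gamma$ with $\psi\le\varphi$ and $\int\psi\,d\nu\ge\kappa\int\varphi\,d\nu$. Then for every continuous $\varphi>0$ there are $a_\gamma>0$, $\gamma\in\Gamma$, with
\[
\sum_\gamma a_\gamma p_\gamma\le\varphi\ \text{ everywhere},\qquad \sum_\gamma a_\gamma p_\gamma=\varphi\ \ \nu\text{-a.e.},\qquad \sum_\gamma a_\gamma=\int\varphi\,d\nu .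
\]
\end{lemma}

\begin{proof}
To make every coefficient positive, first remove a little of each $p_\gamma$. As $\Gamma$ is countable, there are $b_\gamma>0$ with $\sum_\gamma b_\gamma\max p_\gamma<\frac12\min\varphi$. Then $\varphi_0=\varphi-\sum_\gamma b_\gamma p_\gamma$ is continuous, by uniform convergence, and positive.

Given a continuous $\varphi_n>0$, let $\psi_n=\sum_\gamma a_\gamma^{(n)}p_\gamma$ be as in the hypothesis and put $\varphi_{n+1}=\varphi_n-\frac12\psi_n$. The factor $\frac12$ keeps the remainder positive: $\varphi_{n+1}\ge\frac12\varphi_n>0$, so the construction continues. The sequence $\varphi_n$ decreases pointwise to some $\varphi_\infty\ge0$. Since $\int\varphi_{n+1}\,d\nu\le(1-\frac\kappa2)\int\varphi_n\,d\nu$, we have $\int\varphi_\infty\,d\nu=0$, so $\varphi_\infty=0$ almost everywhere. Put $a_\gamma=b_\gamma+\frac12\sum_na_\gamma^{(n)}$. All terms are nonnegative, so the double series may be rearranged, and at every point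
\[
\sum_\gamma a_\gamma p_\gamma=\sum_\gamma b_\gamma p_\gamma+\tfrac12\sum_n\psi_n=(\varphi-\varphi_0)+(\varphi_0-\varphi_\infty)=\varphi-\varphi_\infty .
\]
This gives the first two claims, and monotone convergence gives the third.
\end{proof}

\begin{proof}[Proof of Theorems \ref{thm:A} and \ref{thm:B}, assuming Proposition \ref{prop:key}]
Theorem~\ref{thm:A} is part (1) of Theorem~\ref{thm:B} with $\rho=1$.

\emph{Part (1).} Let $\theta=\rho\nu$. For a Borel set $A$ we have $\gamma_*\theta(A)=\int_{\gamma^{-1}A}\rho\,d\nu=\int_A\rho\circ\gamma^{-1}\,d\gamma_*\nu$, so $\gamma_*\theta=p_\gamma\nu$ with $p_\gamma=(\rho\circ\gamma^{-1})P_\gamma$. The function $p_\gamma$ is continuous and positive because $\rho$ is, it has $\nu$-integral $1$, and $p_\gamma\le(\max\rho)P_\gamma$. Given a continuous $\varphi>0$, take $a_\gamma$ from Proposition~\ref{prop:key}. Then $\psi=\sum_\gamma\frac{a_\gamma}{\max\rho}\,p_\gamma\le\sum_\gamma a_\gamma P_\gamma\le\varphi$ and $\int\psi\,d\nu=\sum_\gamma a_\gamma/\max\rho\ge\kappa\int\varphi\,d\nu$ with $\kappa=\kappa_0/\max\rho$.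 Here $\kappa<1$, since $\int\rho\,d\nu=1$ forces $\max\rho\ge1$. Lemma~\ref{lem:greedy} applied to $\varphi=\rho$ gives numbers $\mu(\gamma)>0$ with $\sum_\gamma\mu(\gamma)=1$ and $\sum_\gamma\mu(\gamma)p_\gamma=\rho$ almost everywhere. Hence
\[
\sum_\gamma\mu(\gamma)\,\gamma_*\theta=\Big(\sum_\gamma\mu(\gamma)p_\gamma\Big)\nu=\rho\nu=\theta .
\]
The support of $\mu$ is the non-elementary group $\Gamma$, so by (F9) the stationary measure $\theta$ is the hitting measure.

\emph{Part (2).} Take $\mu$ from part (1) and watch its walk only when it is in $\Gamma'$. The cosets $\Gamma'w_n$ form a Markov chain on $\Gamma'\backslash\Gamma$, which is irreducible because $\mu$ has full support. The state space is finite (this is where finite index is used), so the chain is recurrent and the successive times $1\le n_1<n_2<\cdots$ with $w_{n_k}\in\Gamma'$ are almost surely finite. Since $w_{n_k}\in\Gamma'$, we have $w_{n_k+j}\in\Gamma'$ if and only if $\gamma_{n_k+1}\cdots\gamma_{n_k+j}\in\Gamma'$. By the strong Markov property, $w_{n_1}$ and the increments $w_{n_k}^{-1}w_{n_{k+1}}$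 are therefore independent with a common law $\mu'$ on $\Gamma'$, and $(w_{n_k})_k$ is the $\mu'$-random walk. For $\gamma\in\Gamma'$ we have $\mu'(\gamma)\ge\mu(\gamma)>0$, from the event $\gamma_1=\gamma$. The group $\Gamma'$ is non-elementary: it contains a positive power of every element of $\Gamma$, and a positive power of a pseudo-Anosov element is pseudo-Anosov with the same fixed points. Finally $w_{n_k}X$ is a subsequence of $w_nX$ and has the same limit, whose law is $\theta$.

\emph{Part (3)} is Lemma~\ref{lem:greedy} with $p_\gamma=P_\gamma$.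

\emph{Part (4).} Let $\varphi>0$ be continuous and take $a_\gamma$ from Lemma~\ref{lem:greedy} with $p_\gamma=P_\gamma$. The measure $\lambda$ may charge $\nu$-null sets, so we use that $\sum_\gamma a_\gamma P_\gamma\le\varphi$ holds everywhere:
\[
\int\varphi\,d\lambda\ge\sum_\gamma a_\gamma\int P_\gamma\,d\lambda\ge\sum_\gamma a_\gamma=\int\varphi\,d\nu .
\]
For a continuous $\varphi\ge0$, apply this to $\varphi+\varepsilon$ and let $\varepsilon\to0$, using that $\lambda$ is finite. So $\lambda-\nu$ is a positive functional on continuous functions, and $\lambda\ge\nu$ by the Riesz representation theorem. The measure $\lambda=\nu$ satisfies the hypothesis with equality, so $\nu$ cannot be replaced by $c\nu$ with $c>1$ in the conclusion.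
\end{proof}

\section{The model case: the hyperbolic plane}\label{sec:torus}

For the torus all objects of Section~\ref{sec:background} are explicit, with $h=2$. Nothing later depends on this section; it shows the shape of the proof of Proposition~\ref{prop:key} and the three places where work is needed.

Let $\mathrm{MF}=(\mathbb R^2\setminus\{0\})/\pm1$ with Lebesgue measure and $i(F,G)=|\det(F,G)|$. A point $Y$ of $\mathcal T$ is a positive definite quadratic form $\mathrm{Ext}_Y$ of determinant $1$ on $\mathbb R^2$ (for the torus $\mathbb C/(\mathbb Z+\tau\mathbb Z)$ it is $|x+y\tau|^2/\operatorname{Im}\tau$), the group $\mathrm{SL}_2(\mathbb R)$ acts by $\mathrm{Ext}_{\gamma Y}(F)=\mathrm{Ext}_Y(\gamma^{-1}F)$, and $d$ is given by the formula in (F2). Take $\mathrm{Ext}_X=x^2+y^2$. Then $\Sigma$ is the unit circle modulo $\pm1$, and $\nu$ is the normalized angle measure. The derivation of \eqref{eq:density} applies to all $\gamma\in \mathrm{SL}_2(\mathbb R)$, and $v$ is constant because all the ellipses $\{\mathrm{Ext}_Y\le1\}$ have area $\pi$; thus $\int P_Y\,d\nu=1$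 for all $Y$. For $\xi\in\Sigma$, the foliation $H_\xi$ is the perpendicular unit vector, and $X_t(\xi)$ is the form with value $e^{-2t}a^2+e^{2t}b^2$ at $a\xi+bH_\xi$. If $\omega\in(-\frac\pi2,\frac\pi2]$ is the angle from $\xi$ to $\eta$, then $i(\eta,\xi)=|\sin\omega|$ and
\[
P_{X_t(\xi)}(\eta)=\frac1{e^{-2t}\cos^2\omega+e^{2t}\sin^2\omega},
\]
a spike of height $e^{2t}$ and width about $e^{-2t}$. The expression is symmetric in $\xi$ and $\eta$, so
\begin{equation}\label{eq:sphere}
\int_\Sigma P_{X_R(\xi)}(\eta)\,d\nu(\xi)=\int_\Sigma P_{X_R(\eta)}(\xi)\,d\nu(\xi)=1\qquad\text{for all }\eta\in\Sigma,\ R\ge0 .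
\end{equation}
This is the continuous form of \eqref{eq:stationary}: the average of the kernels over the sphere of radius $R$ is the constant $1$. A discrete group does not contain the sphere, but its orbit may approximate it.

\begin{example}\label{ex:cocompact}
Let $\Lambda<\mathrm{SL}_2(\mathbb R)$ be discrete, and suppose every point of $\mathcal T$ is at distance less than $r$ from $\Lambda X$. Then Proposition~\ref{prop:key} holds for $\Lambda$ with $\kappa_0=e^{-2r}/3$. Indeed, let $\varphi>0$ be continuous. By uniform continuity there is $s_0>0$ such that $i(\eta,\xi)<s_0$ implies $\varphi(\xi)\le2\varphi(\eta)$. Choose $R$ with $(\max\varphi)e^{-2R}s_0^{-2}\le\min\varphi$. For each $\xi$ let $\gamma(\xi)$ be the first element, in an enumeration of $\Lambda$, with $d(X_R(\xi),\gamma(\xi)X)<r$; it takes finitely many values. Put $\psi(\eta)=\kappa_0\int\varphi(\xi)P_{\gamma(\xi)}(\eta)\,d\nu(\xi)$, a finite combination of kernels with $\int\psi\,d\nu=\kappa_0\int\varphi\,d\nu$. Then $\psi(\eta)\le\frac13\int\varphi(\xi)P_{X_R(\xi)}(\eta)\,d\nu(\xi)$.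 The $\xi$ with $i(\eta,\xi)<s_0$ contribute at most $2\varphi(\eta)$ to the last integral, by \eqref{eq:sphere}. For the others $P_{X_R(\xi)}(\eta)\le e^{-2R}s_0^{-2}$, and they contribute at most $\min\varphi\le\varphi(\eta)$. So $\psi\le\varphi$.
\end{example}

Three ingredients of this argument are missing in genus $g\ge2$.

\emph{Orbit points near the sphere.} Rays need not stay near $\Gamma X$. If $\xi$ is a multiple of a curve $\alpha$ and $d(X_t(\xi),\gamma X)\le r$, then $\mathrm{Ext}_X(\gamma^{-1}\alpha)\le e^{2r-2t}\mathrm{Ext}_X(\alpha)$, which is impossible for large $t$ since extremal lengths of curves on $X$ are bounded below. We shall integrate only over a set $A_R$ of directions, and we must show that $A_R$ carries a fixed proportion of the mass of $\varphi\nu$ (Section~\ref{sec:recurrence}).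

\emph{Localization.} A small value of $i(\eta,\xi)$ does not make $\eta$ close to $\xi$: take disjoint curves. It does when $\xi$ ranges in a compact set of UE foliations (Section~\ref{sec:proofkey}).

\emph{The uniform bound.} The symmetry behind \eqref{eq:sphere} is not available. All we need from \eqref{eq:sphere} is an upper bound independent of $\eta$ and $R$, and in the model this can be had from Lemma~\ref{lem:kernel} alone. Let $D_k=\{\xi:i(\eta,\xi)\le e^{-2(R-k)}\}$ for integers $k\ge0$. From $|\sin\omega|\ge\frac2\pi|\omega|$ and $d\nu=d\omega/\pi$ we get $\nu\{\xi:i(\eta,\xi)\le\varepsilon\}\le\varepsilon$, so $\nu(D_k)\le e^{-2R+2k}$. On $D_0$ we have $M_R\le e^{2R}$, and on the shell $D_k\setminus D_{k-1}$ we have $M_R\le e^{-2R}e^{4(R-k+1)}$. Therefore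
\[
\int_\Sigma M_R(i(\eta,\xi))\,d\nu(\xi)\le 1+\sum_{k\ge1}e^{2R-4k+4}\,e^{-2R+2k}=1+\sum_{k\ge1}e^{4-2k}.
\]
In terms of $h$: from shell to shell the kernel decays like $e^{-2hk}$ while the measure grows only like $e^{hk}$. There is room to spare, since growth like $e^{\sigma hk}$ with any $\sigma<2$ would still be summable. The direct analogue of the measure estimate, $\nu\{\xi:i(\eta,\xi)\le\varepsilon\}\le C\varepsilon^{h/2}$, is however false in higher genus.

\begin{remark}\label{rem:curve}
Let $g\ge2$, let $\alpha_1,\dots,\alpha_{3g-3}$ be a pants decomposition and let $\eta\in\Sigma$ be the multiple of $\alpha_1$. In Dehn--Thurston coordinates $(\ell_j,\tau_j)$, where $\ell_j=i(F,\alpha_j)$ and $\tau_j$ is the twist, $\mu_{\mathrm{Th}}$ is a constant multiple of Lebesgue measure. The box $0\le\ell_1\le1$, with all other coordinates in $[1,2]$, is compact in $\mathrm{MF}$, so $c^2\le\mathrm{Ext}_X\le C^2$ on it for some $0<c<C$. Its part with $\ell_1\le\varepsilon$ has measure proportional to $\varepsilon$, lies in $\{\mathrm{Ext}_X\le1\}$ after scaling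 by $1/C$, and projects to points $\xi\in\Sigma$ with $i(\alpha_1,\xi)\le\varepsilon/c$. Hence $\nu\{\xi:i(\eta,\xi)\le\varepsilon\}\ge c'\varepsilon$ for small $\varepsilon$, whereas $h/2\ge3$. Consequently $\int_\Sigma M_R(i(\eta,\xi))\,d\nu(\xi)\ge e^{hR}\nu\{\xi:i(\eta,\xi)\le e^{-2R}\}\ge c'e^{(h-2)R}$ is unbounded in $R$.
\end{remark}

We cannot discard such $\eta$, but we may discard directions $\xi$. The plan is to define \emph{good times} of a ray, at which the geometry looks hyperbolic, to prove the measure estimate for directions having a good time at the relevant scale (Section~\ref{sec:good}), and to let $A_R$ consist of directions whose good times before $R$ are frequent enough to pay a loss of only $e^{\frac32hk}$ (Section~\ref{sec:shell}).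

\section{Good times, fellow traveling and shadows}\label{sec:good}

If two rays are close at time $t$, their directions have small intersection number: $d(X_t(\xi),X_t(\eta))\le D$ implies $i(\eta,\xi)\le e^{-t}\cdot e^{D-t}$ by (F6) at the point $X_t(\xi)$, (F2) and \eqref{eq:ray}. We need a converse. It will hold at times $t$ when $X_t(\xi)$ is near an orbit point $\gamma X$ and, after translating by $\gamma^{-1}$, the direction $\xi$ is near one fixed UE foliation. At such times everything reduces to two compactness statements at $X$. Fix once and for all a UE foliation $V_0\in\Sigma$, which exists by (F7).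

The first statement recognizes differentials lying near $X$. If $q$ has area $1$ and $d(X,\pi(q))\le D$, then $V(q)$ and $H(q)$ have intersection number $1$ and extremal length at most $e^{2D}$ on $X$. Near $V_0$ these properties characterize such $q$, up to constants.

\begin{lemma}\label{lem:proper}
For every $C\ge1$ there are an open neighborhood $N(C)$ of $[V_0]$ in $\mathrm{PMF}$ and $L(C)<\infty$ with the following property. If $\mathrm{Ext}_X(\eta)\le C$, $\mathrm{Ext}_X(\zeta)\le C$, $i(\eta,\zeta)=1$ and $[\eta]\in N(C)$, then $(\eta,\zeta)\in\mathcal F$, and the corresponding differential $q$ satisfies $d(X,\pi(q))\le L(C)$.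
\end{lemma}

\begin{proof}
Otherwise there are pairs $(\eta_n,\zeta_n)$ with extremal lengths at most $C$, $i(\eta_n,\zeta_n)=1$ and $[\eta_n]\to[V_0]$, each of which either does not fill or has $d(X,\pi(q_n))\ge n$. By compactness of $\{\mathrm{Ext}_X\le C\}\cup\{0\}$ we may assume $\eta_n\to\eta$ and $\zeta_n\to\zeta$. Then $i(\eta,\zeta)=1$, so both limits are nonzero and $\eta=cV_0$ with $c>0$. The pair $(\eta,\zeta)$ fills: if $i(E,\eta)=0$ with $E\in\mathrm{MF}$, then $E$ is a positive multiple of $\eta$ because $V_0$ is UE, and so $i(E,\zeta)>0$. As $\mathcal F$ is open and the map in (F4) is a homeomorphism, $(\eta_n,\zeta_n)\in\mathcal F$ for large $n$ and $\pi(q_n)$ converges in $\mathcal T$, a contradiction.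
\end{proof}

\begin{remark}
The lemma fails if $V_0$ is replaced by a multiple of a non-separating curve $\alpha$. Take a curve $\beta$ with $i(\alpha,\beta)=1$. A regular neighborhood of $\alpha\cup\beta$ is a one-holed torus, whose boundary is essential since $g\ge2$ and is disjoint from $\alpha$ and $\beta$. So $(\alpha,\beta)$ does not fill, although it meets the hypotheses for $C\ge\max(1,\mathrm{Ext}_X(\alpha),\mathrm{Ext}_X(\beta))$ and any neighborhood of $[\alpha]$.
\end{remark}

The second statement says that near $V_0$ a small intersection number forces closeness.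

\begin{lemma}\label{lem:close}
For every open neighborhood $N_1$ of $[V_0]$ there are an open neighborhood $N\subset N_1$ of $[V_0]$ and $\delta_0\in(0,1]$ such that $E,F\in\Sigma$, $[F]\in N$ and $i(E,F)\le\delta_0$ imply $[E]\in N_1$.
\end{lemma}

\begin{proof}
Otherwise there are $F_n\to V_0$ and $E_n\to E$ in $\Sigma$ with $[E_n]\notin N_1$ and $i(E_n,F_n)\to0$. Then $[E]\notin N_1$ since $N_1$ is open, and $i(E,V_0)=0$. As $V_0$ is UE and $E\in\Sigma$, we get $E=V_0$, a contradiction.
\end{proof}

\subsection*{Constants}
The following choices are made in this order and kept to the end.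
\begin{itemize}
\item $r=L(e^4)+1$. (The value $e^4$ is needed only in Lemma~\ref{lem:compare}.)
\item $N_1\subset N(e^4)\cap N(4e^{2r})$ is an open neighborhood of $[V_0]$ so small that
\begin{equation}\label{eq:N1}
|i(E,G)-i(F,G)|\le\tfrac12e^{-r}\quad\text{if }E,F\in\Sigma,\ [E],[F]\in N_1,\ \mathrm{Ext}_X(G)\le e^{2r}.
\end{equation}
It exists by uniform continuity of $i$ on the compact set $\Sigma\times(\{\mathrm{Ext}_X\le e^{2r}\}\cup\{0\})$.
\item $N\subset N_1$ and $\delta_0$ are given by Lemma~\ref{lem:close}; $\delta=\delta_0e^{-2r}\le1$ and $L=L(4e^{2r})$.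
\end{itemize}

\begin{definition}
A time $t\ge0$ is \emph{good} for $\xi\in\Sigma$, with \emph{witness} $\gamma\in\Gamma$, if $d(X_t(\xi),\gamma X)<r$ and $\gamma^{-1}[\xi]\in N$. Let $W\subset\Sigma\times[0,\infty)$ be the set of $(\xi,t)$ such that $t$ is good for $\xi$.
\end{definition}

The set $W$ is open, as a union over $\gamma$ of open sets.

\begin{lemma}[Fellow traveling]\label{lem:fellow}
Let $t$ be good for $\xi$ with witness $\gamma$, and let $\eta\in\Sigma$ satisfy $i(\eta,\xi)\le\delta e^{-2t}$. Then $d(\gamma X,X_t(\eta))\le L$, and hence $d(X_t(\xi),X_t(\eta))\le r+L$.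
\end{lemma}

\begin{proof}
We want to apply Lemma~\ref{lem:proper} to the pair $(\gamma^{-1}e^t\eta,\gamma^{-1}e^{-t}H_\eta)$, which corresponds to $\gamma^{-1}g_tq_\eta$ and has intersection number $1$. Three things are needed: that $\gamma^{-1}[\eta]$ is near $[V_0]$, and a bound on each extremal length. The difficult one is the bound on $\mathrm{Ext}_{\gamma X}(e^t\eta)$, which says that $\eta$ has become about as short at $\gamma X$ as $\xi$ has. We use throughout that $d(X,\gamma X)\le t+r$.

\emph{The direction.} By (F2), $\mathrm{Ext}_{\gamma X}(\eta)$ and $\mathrm{Ext}_{\gamma X}(\xi)$ are at least $e^{-2(t+r)}$. Put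
\[
E=\frac{\gamma^{-1}\eta}{\mathrm{Ext}_{\gamma X}(\eta)^{1/2}},\qquad F=\frac{\gamma^{-1}\xi}{\mathrm{Ext}_{\gamma X}(\xi)^{1/2}} .
\]
Both lie in $\Sigma$, since $\mathrm{Ext}_X(\gamma^{-1}\,\cdot)=\mathrm{Ext}_{\gamma X}(\cdot)$. We have $[F]\in N$ and $i(E,F)\le\delta e^{-2t}e^{2(t+r)}=\delta_0$, so $[E]\in N_1$ by Lemma~\ref{lem:close}.

\emph{The length of $\eta$.} We test $E$ and $F$ against $G=e^{-t}\gamma^{-1}H_\xi$. By (F2) and \eqref{eq:ray}, $\mathrm{Ext}_X(G)=e^{-2t}\mathrm{Ext}_{\gamma X}(H_\xi)\le e^{-2t}e^{2r}e^{2t}=e^{2r}$, and $\mathrm{Ext}_{\gamma X}(\xi)\le e^{2r-2t}$. Since $i(\xi,H_\xi)=1$,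
\[
i(F,G)=e^{-t}\,\mathrm{Ext}_{\gamma X}(\xi)^{-1/2}\ge e^{-r},
\]
and \eqref{eq:N1} gives $i(E,G)\ge\frac12e^{-r}$. On the other hand $i(\eta,H_\xi)\le1$, so
\[
i(E,G)=e^{-t}\,i(\eta,H_\xi)\,\mathrm{Ext}_{\gamma X}(\eta)^{-1/2}\le e^{-t}\,\mathrm{Ext}_{\gamma X}(\eta)^{-1/2}.
\]
Together these yield $\mathrm{Ext}_{\gamma X}(\eta)\le4e^{2r}e^{-2t}$, that is, $\mathrm{Ext}_X(\gamma^{-1}e^t\eta)\le4e^{2r}$.

\emph{The length of $H_\eta$.} By (F2), $\mathrm{Ext}_X(\gamma^{-1}e^{-t}H_\eta)=e^{-2t}\mathrm{Ext}_{\gamma X}(H_\eta)\le e^{-2t}e^{2(t+r)}=e^{2r}$.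

Since $[\gamma^{-1}\eta]=[E]\in N_1\subset N(4e^{2r})$, Lemma~\ref{lem:proper} with $C=4e^{2r}$ gives $d(X,\gamma^{-1}X_t(\eta))\le L$.
\end{proof}

Fellow traveling converts into a measure estimate through \eqref{eq:density}: all directions whose rays pass near a point $Y$ at time $j$ make $P_Y$ as large as $e^{hj}$, and the integral of $P_Y$ is bounded when $Y$ is near the orbit.

\begin{lemma}[Shadows]\label{lem:shadow}
There is $C_1$ such that for all $\eta\in\Sigma$ and all real $j\ge0$ the set
\[
S_j(\eta)=\{\xi\in\Sigma:\ \exists\,t\in[j,j+1]\text{ with }(\xi,t)\in W\text{ and }i(\eta,\xi)\le\delta e^{-2t}\}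
\]
is Borel and $\nu(S_j(\eta))\le C_1e^{-hj}$.
\end{lemma}

\begin{proof}
The set of $(\xi,t)\in\Sigma\times[j,j+1]$ with the two properties is the intersection of an open and a closed subset of a compact metrizable space, so it is $\sigma$-compact, and so is its projection $S_j(\eta)$. Assume $S_j(\eta)\ne\emptyset$ and put $Y=X_j(\eta)$. Let $\xi\in S_j(\eta)$, with time $t$ and witness $\gamma$. Moving from time $t$ to time $j$ costs at most $1$ on each ray, so Lemma~\ref{lem:fellow} gives $d(\gamma X,Y)\le L+1$ and $d(X_j(\xi),Y)\le r+L+2$. The first bound, \eqref{eq:v} and $v(\gamma X)=v(X)$ give $v(Y)\le e^{h(L+1)}v(X)$. The second gives $\mathrm{Ext}_Y(\xi)\le e^{2(r+L+2)}e^{-2j}$, that is, $P_Y(\xi)\ge e^{hj-h(r+L+2)}$ for every $\xi\in S_j(\eta)$. By \eqref{eq:density},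
\[
e^{hj-h(r+L+2)}\,\nu(S_j(\eta))\le\int P_Y\,d\nu=\frac{v(Y)}{v(X)}\le e^{h(L+1)},
\]
and $C_1=e^{h(r+2L+3)}$ works.
\end{proof}

No assumption is made on $\eta$; this is what makes the later bounds uniform. By Remark~\ref{rem:curve}, the estimate is false without the condition $(\xi,t)\in W$.

\section{Recurrent directions and the shell estimate}\label{sec:shell}

Return to the shells of Section~\ref{sec:torus}. If $i(\eta,\xi)\le e^{-2(R-k)}$, Lemma~\ref{lem:shadow} can be used only at a good time $t$ of $\xi$ somewhat before $R-k$, and it gives the bound $e^{-ht}$. So we need a good time that is not too early. The shell sum converges if there is one after time $R-\sigma k-K$ with $\sigma<2$ and $K$ constant. On the other side, $\sigma=1$ would ask for bounded gaps between good times along all of $[0,R]$, which the ergodic theorem does not provide, while any $\sigma>1$ follows from the existence of a positive asymptotic frequency (Lemma~\ref{lem:windows}). We take $\sigma=\frac32$.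

\begin{definition}
Let $K\ge1$ be an integer and $R\ge0$. Let $A_R=A_R^K$ be the set of $\xi\in\Sigma$ such that $R$ is good for $\xi$ and, for every integer $k\ge0$ with $R\ge\frac32k+K$, the window $[R-\frac32k-K,\;R-k]$ contains a good time for $\xi$.
\end{definition}

The set $\{(\xi,R):\xi\in A_R\}$ is Borel. Indeed, for each $k$ the condition ``$(\xi,R-s)\in W$ for some $s\in[k,\frac32k+K]$'' is a union over $s$ of relatively open conditions on the closed set $\{R\ge\frac32k+K\}$.

\begin{proposition}\label{prop:shell}
For each $K$ there is $C_2$ such that for all $R\ge0$ and $\eta\in\Sigma$,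
\[
\int_{A_R}M_R(i(\eta,\xi))\,d\nu(\xi)\le C_2 .
\]
\end{proposition}

\begin{proof}
Fix an integer $b\ge0$ with $e^{-2b}\le\delta$. For integers $k\ge0$ put $D_k=\{\xi\in A_R:i(\eta,\xi)\le e^{-2(R-k)}\}$ and $k'=k+b$. We claim that
\begin{equation}\label{eq:Dk}
\nu(D_k)\le C_3\,e^{-hR+\frac32hk},\qquad C_3=\max\Big(1,\frac{C_1}{1-e^{-h}}\Big)e^{\frac32hb+hK}.
\end{equation}
Let $j_0=R-\frac32k'-K$, so that $e^{-hj_0}=e^{\frac32hb+hK}e^{-hR+\frac32hk}$. If $j_0<0$, then $\nu(D_k)\le1\le e^{-hj_0}$. Suppose $j_0\ge0$ and let $\xi\in D_k$. The window for $k'$ contains a good time $t\in[j_0,R-k']$, and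
\[
i(\eta,\xi)\le e^{-2(R-k)}=e^{-2b}e^{-2(R-k')}\le\delta e^{-2t}.
\]
So $\xi\in S_{j_0+l}(\eta)$ for the integer $l\ge0$ with $t\in[j_0+l,j_0+l+1)$. Lemma~\ref{lem:shadow} gives $\nu(D_k)\le\sum_{l\ge0}C_1e^{-h(j_0+l)}=\frac{C_1}{1-e^{-h}}e^{-hj_0}$. This proves \eqref{eq:Dk}.

Since $i\le1$ on $\Sigma\times\Sigma$, we have $D_k=A_R$ for $k\ge R$, so $A_R$ is the union of $D_0$ and the shells $D_k\setminus D_{k-1}$, $k\ge1$. The integral over $D_0$ is at most $e^{hR}\nu(D_0)\le C_3$. On $D_k\setminus D_{k-1}$ we have $i(\eta,\xi)>e^{-2(R-k+1)}$, so the integrand is at most $e^{-hR}e^{2h(R-k+1)}=e^{hR-2hk+2h}$, and by \eqref{eq:Dk} the shell contributes at most $C_3e^{2h}e^{-hk/2}$. Take $C_2=C_3\big(1+e^{2h}\sum_{k\ge1}e^{-hk/2}\big)$.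
\end{proof}

\section{A positive proportion of recurrent directions}\label{sec:recurrence}

\begin{proposition}\label{prop:recur}
There are an integer $K\ge1$ and $c_0\in(0,\frac12]$ such that for $\nu$-almost every $\xi\in\Sigma$,
\[
\liminf_{T\to\infty}\frac1T\,\mathrm{Leb}\{R\in[0,T]:\xi\in A_R^K\}\ge c_0 .
\]
\end{proposition}

The statement is pointwise in $\xi$, and this is why the proportion obtained in Section~\ref{sec:proofkey} does not depend on where $\varphi$ puts its mass. The tool is ergodicity of the flow, but it does not apply directly: the differentials over the single point $X$ form an $m$-null set, because for each $F$ exactly one $G$ makes $(F,G)$ lie over $X$, and $\mu_{\mathrm{Th}}$ has no atoms by \eqref{eq:polar}. We therefore replace the ray from $X$ by a generic ray that starts nearby and has the same vertical foliation.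

Call $q'\in Q^1\mathcal T$ a \emph{companion} of $\xi\in\Sigma$ if $[V(q')]=[\xi]$ and $d(X,\pi(q'))<1$. Let
\[
U=\{q\in Q^1\mathcal T:\ d(\pi(q),\gamma X)<1\text{ and }\gamma^{-1}[V(q)]\in N\text{ for some }\gamma\in\Gamma\}.
\]
The set $U$ is open, $\Gamma$-invariant, and contains $q_{V_0}$. The cone $\{sq:q\in U,\ 0<s<1\}$ is a nonempty open subset of $\mathcal F$ and $\mu_{\mathrm{Th}}$ has full support, so $u:=\bar m(U)>0$.

\begin{lemma}\label{lem:compare}
Let $q'$ be a companion of $\xi$ and $t\ge0$. If $g_tq'\in U$, then $t$ is good for $\xi$.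
\end{lemma}

\begin{proof}
Write $X'=\pi(q')$ and $X'_t=\pi(g_tq')$, and take $\gamma$ with $d(X'_t,\gamma X)<1$ and $\gamma^{-1}[\xi]=\gamma^{-1}[V(g_tq')]\in N$. As in \eqref{eq:ray}, $\mathrm{Ext}_{X'_t}(V(q'))=e^{-2t}\mathrm{Ext}_{X'}(V(q'))$, and $\xi$ is a multiple of $V(q')$, so $\mathrm{Ext}_{X'_t}(\xi)=e^{-2t}\mathrm{Ext}_{X'}(\xi)$. Using (F2) with $d(X'_t,\gamma X)<1$, $d(X',X'_t)=t$ and $d(X,X')<1$,
\[
\mathrm{Ext}_{\gamma X}(e^t\xi)\le e^2e^{2t}\,\mathrm{Ext}_{X'_t}(\xi)=e^2\,\mathrm{Ext}_{X'}(\xi)\le e^4,
\]
\[
\mathrm{Ext}_{\gamma X}(e^{-t}H_\xi)\le e^2e^{-2t}\,\mathrm{Ext}_{X'_t}(H_\xi)\le e^2\,\mathrm{Ext}_{X'}(H_\xi)\le e^4 .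
\]
The pair $(\gamma^{-1}e^t\xi,\gamma^{-1}e^{-t}H_\xi)$ has intersection number $1$ and corresponds to $\gamma^{-1}g_tq_\xi$. Since $N\subset N(e^4)$, Lemma~\ref{lem:proper} gives $d(\gamma X,X_t(\xi))\le L(e^4)<r$. So $\gamma$ is a witness.
\end{proof}

\begin{lemma}\label{lem:companion}
Let $\Omega\subset Q^1\mathcal T$ be a Borel set with $m$-null complement. Then $\nu$-almost every $\xi\in\Sigma$ has a companion in $\Omega$.
\end{lemma}

\begin{proof}
Identify $Q\mathcal T$ with $\mathcal F$. Let $\mathcal N=\mathbb R_{>0}\,(Q^1\mathcal T\setminus\Omega)$. It is the union over $n\ge1$ of the $n$-fold dilates of the truncated cone in the definition of $m$, so it is null for $\mu_{\mathrm{Th}}\times\mu_{\mathrm{Th}}$. By Fubini's theorem there is a $\mu_{\mathrm{Th}}$-null Borel set $\mathcal Z\subset\mathrm{MF}$ such that the slice $\mathcal N_F=\{G:(F,G)\in\mathcal N\}$ is null for $F\notin\mathcal Z$. Let $O\subset\mathcal F$ be the open set of $q$ with $d(X,\pi(q))<1$. For every $F$ the slice $O_F$ is open and contains $H(q(X,F))$, so $\mu_{\mathrm{Th}}(O_F)>0$.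 Hence for $F\notin\mathcal Z$ there is $G\in O_F\setminus\mathcal N_F$. If $q$ corresponds to $(F,G)$, then $q'=q/\|q\|$ lies in $\Omega$, has $[V(q')]=[F]$ and $d(X,\pi(q'))<1$. By \eqref{eq:polar} there is $s>0$ such that $\{\xi\in\Sigma:s\xi\in\mathcal Z\}$ is $\nu$-null. For $\xi$ outside this set, take $F=s\xi$.
\end{proof}

\begin{lemma}\label{lem:windows}
Let $J\subset[0,\infty)$ be measurable with $\ell(T)/T\to u>0$, where $\ell(T)=\mathrm{Leb}(J\cap[0,T])$. Then there is an integer $K\ge1$ such that $J$ meets $[k,\frac32k+K]$ for every integer $k\ge0$.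
\end{lemma}

\begin{proof}
Since $(\ell(\frac32k)-\ell(k))/k\to\frac32u-u>0$, there is $k_0\ge1$ such that $J$ meets $[k,\frac32k]$ for all $k\ge k_0$. Pick $s_0\in J$ with $s_0\ge k_0$ and an integer $K\ge s_0$. For $k<k_0$ we have $s_0\in[k,K]\subset[k,\frac32k+K]$.
\end{proof}

\begin{proof}[Proof of Proposition \ref{prop:recur}]
The windows in the definition of $A_R$ look backward from time $R$. We encode them in a fixed subset of $Q^1\mathcal T$ defined through the backward flow, and then count forward visits to that subset. For integers $K\ge1$ let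
\[
B_K=\{q\in U:\ \text{for every integer }k\ge0\text{ there is }s\in[k,\tfrac32k+K]\text{ with }g_{-s}q\in U\}.
\]
This set is $\Gamma$-invariant, and it is Borel as the intersection of $U$ with the countably many open sets $\bigcup_{s\in[k,3k/2+K]}g_sU$. The sets $B_K$ increase with $K$. For $m$-almost every $q$ the set $J=\{s\ge0:g_{-s}q\in U\}$ has asymptotic frequency $u$, so by Lemma~\ref{lem:windows} almost every $q\in U$ lies in some $B_K$. Thus $\bar m(B_K)\to u$, and we fix $K$ with $\bar m(B_K)\ge c_0:=u/2$. Let $\Omega$ be the Borel set of $q$ with $\frac1T\mathrm{Leb}\{R\in[0,T]:g_Rq\in B_K\}\to\bar m(B_K)$; its complement is $m$-null.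

By Lemma~\ref{lem:companion} it suffices to treat $\xi$ with a companion $q'\in\Omega$, and it suffices to show that $g_Rq'\in B_K$ implies $\xi\in A_R$. Let $g_Rq'\in B_K$. Then $g_Rq'\in U$, so $R$ is good for $\xi$ by Lemma~\ref{lem:compare}. If $R\ge\frac32k+K$, there is $s\in[k,\frac32k+K]$ with $g_{R-s}q'\in U$, and $R-s\ge0$. By Lemma~\ref{lem:compare} the time $R-s\in[R-\frac32k-K,R-k]$ is good for $\xi$. Hence $\xi\in A_R$.
\end{proof}

From now on $K$ and $c_0$ are as in Proposition~\ref{prop:recur}, and $C_2$ is the corresponding constant of Proposition~\ref{prop:shell}.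

\section{Proof of the approximation step}\label{sec:proofkey}

\begin{proof}[Proof of Proposition \ref{prop:key}]
Let $\varphi:\Sigma\to(0,\infty)$ be continuous and $I=\int\varphi\,d\nu$. We follow Example~\ref{ex:cocompact}, integrating over a smaller set of directions.

\emph{Localization.} The set of $\xi\in\Sigma$ that are not UE is the projection of $\{(E,\xi)\in\Sigma^2:i(E,\xi)=0,\ E\ne\xi\}$, which is the intersection of a closed and an open set and so is $\sigma$-compact. Hence the non-UE set is Borel, and it is $\nu$-null by (F7) and \eqref{eq:polar}. By inner regularity there is a compact set $\Sigma_0\subset\Sigma$ of UE foliations with $\int_{\Sigma\setminus\Sigma_0}\varphi\,d\nu\le\frac{c_0}4I$. There is $s_0\in(0,1)$ such that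
\begin{equation}\label{eq:local}
\xi\in\Sigma_0,\ \eta\in\Sigma,\ i(\eta,\xi)<s_0\ \Longrightarrow\ \varphi(\xi)\le2\varphi(\eta).
\end{equation}
Otherwise there are $\xi_n\to\xi\in\Sigma_0$ and $\eta_n\to\eta\in\Sigma$ with $i(\eta_n,\xi_n)\to0$ and $\varphi(\xi_n)>2\varphi(\eta_n)$. Then $i(\eta,\xi)=0$, so $\eta=\xi$ as $\xi$ is UE, and $\varphi(\xi)\ge2\varphi(\xi)$, which is absurd since $\varphi>0$.

\emph{Choice of the radius.} By Fubini's theorem, Fatou's lemma and Proposition~\ref{prop:recur},
\[
\liminf_{T\to\infty}\frac1T\int_0^T\!\!\int_{A_R}\varphi\,d\nu\,dR=\liminf_{T\to\infty}\int_\Sigma\varphi(\xi)\,\frac{\mathrm{Leb}\{R\le T:\xi\in A_R\}}T\,d\nu(\xi)\ge c_0I .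
\]
If $\int_{A_R}\varphi\,d\nu<\frac{c_0}2I$ held for all large $R$, the left side would be at most $\frac{c_0}2I$. So there are arbitrarily large $R$ with $\int_{A_R}\varphi\,d\nu\ge\frac{c_0}2I$. Choose one that also satisfies
\begin{equation}\label{eq:R}
(\max\varphi)\,e^{-hR}s_0^{-h}\le\min\varphi,
\end{equation}
and put $A=A_R\cap\Sigma_0$. Then $\int_A\varphi\,d\nu\ge\frac{c_0}4I$.

\emph{The combination.} For $\xi\in A$ the time $R$ is good. Let $\gamma(\xi)$ be the first $\gamma$, in a fixed enumeration of $\Gamma$, with $d(X_R(\xi),\gamma X)<r$. This is a Borel function of $\xi$, and it takes finitely many values since $d(X,\gamma(\xi)X)<R+r$. Put $\kappa=e^{-hr}(2C_2+1)^{-1}$ and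
\[
a_\gamma=\kappa\int_{\{\xi\in A:\ \gamma(\xi)=\gamma\}}\varphi\,d\nu,\qquad \psi=\sum_\gamma a_\gamma P_\gamma .
\]
For every $\eta\in\Sigma$, Lemma~\ref{lem:kernel} with $t=R$ and $Y=\gamma(\xi)X$ gives
\[
\psi(\eta)=\kappa\int_A\varphi(\xi)P_{\gamma(\xi)}(\eta)\,d\nu(\xi)\le\frac1{2C_2+1}\int_A\varphi(\xi)\,M_R(i(\eta,\xi))\,d\nu(\xi).
\]
The $\xi\in A$ with $i(\eta,\xi)<s_0$ contribute at most $2\varphi(\eta)C_2$ to the last integral, by \eqref{eq:local} and Proposition~\ref{prop:shell}. For the others $M_R(i(\eta,\xi))\le e^{-hR}s_0^{-h}$, so by \eqref{eq:R} they contribute at most $\min\varphi\le\varphi(\eta)$. Hence $\psi(\eta)\le\varphi(\eta)$. Finally $\int\psi\,d\nu=\sum_\gamma a_\gamma=\kappa\int_A\varphi\,d\nu\ge\kappa_0I$ with $\kappa_0=\kappa c_0/4\in(0,1)$. The set $\Sigma_0$ and the numbers $s_0$, $R$ depend on $\varphi$, but $\kappa_0$ involves only $h$, $r$, $C_2$ and $c_0$.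
\end{proof}

This completes the proof of Theorems~\ref{thm:A} and~\ref{thm:B}.

\begin{remark}
We make no claim about the moments of $\mu$ beyond the infinite first moment in the word metric forced by \cite{GMT}, nor about whether $(\mathrm{PMF},\nu)$ is the full Poisson boundary of $(\Gamma,\mu)$.
\end{remark}

\begin{thebibliography}{99}

\bibitem{GMT} Gadre, Maher and Tiozzo.

\bibitem{GM} Gardiner and Masur, 1991.

\bibitem{HM} Hubbard and Masur, 1979.

\bibitem{KM} Kaimanovich and Masur, Invent. Math. 125 (1996).

\bibitem{Ker} Kerckhoff, 1980.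

\bibitem{Mas} Masur, 1982.

\bibitem{Min} Minsky, 1993.

\bibitem{Ree} Rees, 1981.

\bibitem{RS} \emph{Research Statement}, \texttt{http://users.math.yale.edu:80/users/tiozzo/docs/RS.pdf}

\bibitem{Vee} Veech, 1982.

\end{thebibliography}
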